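\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{question}{Question}


\title{Non-tame discrete sets outside a cylinder in $\mathbf C^2$}

\begin{abstract}
An infinite discrete set $E\subset\mathbf C^2$ is tame if an automorphism of $\mathbf C^2$ carries it onto
$\{(k,0):k=1,2,\dots\}$. We construct a discrete set $E\subset\{|z_1|>1\}$ that is not tame. In fact every
holomorphic map $\mathbf C^2\to\mathbf C^2\setminus E$ has identically vanishing Jacobian determinant. More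
generally, for a continuous plurisubharmonic function $u$ on $\mathbf C^n$, $n\ge2$, a discrete set with the
latter property exists inside $\{u>0\}$ if and only if every holomorphic map of $\mathbf C^n$ into $\{u\le0\}$ is
degenerate. For sets contained in $D\times\mathbf C$ we show that boundedness of $D\subset\mathbf C$ forces
tameness, while a path to infinity in $D$ allows non-tame sets.
\end{abstract}

\section{The question and the results}

Throughout $n\ge 2$. A set $E\subset\mathbf C^n$ is \emph{discrete} if it has no accumulation point in
$\mathbf C^n$. Equivalently, every ball contains only finitely many points of $E$; in particular $E$ is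
countable. An \emph{automorphism} of $\mathbf C^n$ is a biholomorphic map of $\mathbf C^n$ onto itself. An
infinite discrete set $E$ is \emph{tame} if some automorphism $\Phi$ satisfies
\[
\Phi(E)=\{(k,0,\dots,0):k=1,2,3,\dots\}.
\]
Tameness says that, up to a global change of coordinates, $E$ is the standard sequence on a complex line.

The simplest automorphisms of $\mathbf C^2$ are the shears $(z_1+h(z_2),z_2)$ and $(z_1,z_2+g(z_1))$ with $h,g$
entire. They straighten any infinite discrete set one of whose coordinates is injective on $E$ and tends to
infinity along $E$ (Lemma~\ref{lem:shear}). A short consequence is that an infinite discrete set inside the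
cylinder $\{|z_1|<1\}$ is always tame: there the second coordinate must tend to infinity. Outside the cylinder
neither coordinate is forced to do so. This leads to the following question, posed in \cite{source}.

\begin{question}
Let $E$ be an infinite discrete set in $\mathbf C^2$ with $|z_1|>1$ for every $(z_1,z_2)\in E$. Must $E$ be
tame?
\end{question}

A positive answer might seem plausible, because such a set leaves the whole cylinder $\{|z_1|\le1\}$ free.
But the right notion of free space is the one seen by holomorphic maps. Write $JF$ for the complex Jacobian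
determinant of a holomorphic map $F$ from an open subset of $\mathbf C^n$ to $\mathbf C^n$, and call $F$
\emph{degenerate} if $JF\equiv0$. Call a discrete set $E\subset\mathbf C^n$ \emph{rigid} if every holomorphic map
$F:\mathbf C^n\to\mathbf C^n\setminus E$ is degenerate.

\begin{lemma}\label{lem:rigid}
A rigid set is infinite and is not tame.
\end{lemma}

\begin{proof}
If an automorphism $\Psi$ maps $E$ into the hyperplane $\{z_n=0\}$, then $E$ is not rigid: the map
$F(z)=\Psi^{-1}(z_1,\dots,z_{n-1},e^{z_n})$ omits $E$, and $JF$ has no zeros. If $E$ is tame, such a $\Psi$ exists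
by definition, since $n\ge2$. If $E$ is finite, choose linear coordinates in which the first coordinate is
injective on $E$ (the first coordinate must not vanish on the finitely many nonzero differences of points of
$E$), and follow with the shear $(z_1,\dots,z_{n-1},z_n-P(z_1))$, where the polynomial $P$ interpolates the
values of $z_n$ on $E$.
\end{proof}

From this point of view the cylinder is small. If $F=(f,g)$ maps $\mathbf C^2$ into $\{|z_1|\le1\}$, then
$f$ is a bounded entire function, hence constant, and $F$ is degenerate. So the free cylinder by itself gives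
no obstacle to rigidity, and the guess becomes that the answer is no.

\begin{theorem}\label{thm:A}
There is an infinite discrete rigid, hence non-tame, set $E\subset\mathbf C^2$ with $|z_1|>1$ for all
$(z_1,z_2)\in E$.
\end{theorem}

So $E$ need not be tame. The heuristic about free space is in fact exact whenever the
region for $E$ is described by a continuous plurisubharmonic function. Recall that a continuous real function on
an open set is \emph{plurisubharmonic} (psh) if its restriction to the intersection of this set with any complex
line is subharmonic, and that $u\circ G$ is psh when $u$ is psh and continuous and $G$ is holomorphic.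

\begin{theorem}\label{thm:B}
Let $u:\mathbf C^n\to\mathbf R$ be continuous and psh. The following are equivalent:
\begin{itemize}
\item[(a)] there is a discrete rigid set $E\subset\{u>0\}$;
\item[(b)] every holomorphic map $\mathbf C^n\to\{u\le0\}$ is degenerate.
\end{itemize}
In particular, for every nonconstant entire function $p$ on $\mathbf C^n$ there is a discrete rigid set
$E\subset\{|p|>1\}$.
\end{theorem}

The implication (a)$\Rightarrow$(b) is immediate, since a map into $\{u\le 0\}$ omits $E$. The statement about
$p$ follows from (b)$\Rightarrow$(a) with $u=|p|-1$: if $|p\circ F|\le1$, then $p\circ F$ is constant by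
Liouville's theorem, so $F$ maps into a level set of $p$. This set has empty interior, while $F$ would be open near
a point where $JF\ne0$; hence $JF\equiv0$.

For regions that depend on one coordinate we obtain the following.

\begin{theorem}\label{thm:C}
Let $D\subset\mathbf C$ be open.
\begin{itemize}
\item[(i)] If $D$ is bounded, every infinite discrete set $E\subset D\times\mathbf C$ is tame in $\mathbf C^2$.
\item[(ii)] If $D$ contains a path $\gamma:[0,\infty)\to D$ with $|\gamma(t)|\to\infty$ as $t\to\infty$
(for example, if $D$ is a half-plane, a sector, a strip, or a neighborhood of a ray), then for every $n\ge2$ there is a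
discrete rigid, hence non-tame, set $E\subset D\times\mathbf C^{n-1}$.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:C} says nothing about unbounded open sets $D$ that contain no path to infinity.

\medskip
\noindent\textbf{Plan.} Section~\ref{sec:shears} proves Theorem~\ref{thm:C}(i). Section~\ref{sec:free}
constructs rigid sets with no restriction on their location; the overall strategy is already visible there.
Sections \ref{sec:room} and \ref{sec:chains} supply the two tools needed to confine $E$ to $\{u>0\}$.
Sections~\ref{sec:construction} and \ref{sec:proofs} prove Theorems~\ref{thm:B} and \ref{thm:A}, and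
Section~\ref{sec:cyl} proves Theorem~\ref{thm:C}(ii).

\medskip
\noindent\textbf{Notation.} $B(a,r)$ is the open ball in $\mathbf C^n$, $\mathbb B=B(0,1)$, and $\mathbb D$ is
the unit disc in $\mathbf C$. ``Component'' means connected component.

\section{Inside a cylinder: straightening by shears}\label{sec:shears}

We use the classical interpolation theorem: if $b_1,b_2,\dots$ are distinct complex numbers with
$|b_j|\to\infty$, there is an entire function with arbitrarily prescribed values at the $b_j$.

\begin{lemma}\label{lem:shear}
Let $E=\{(a_j,b_j)\}_{j\ge1}\subset\mathbf C^2$, where the $b_j$ are distinct and $|b_j|\to\infty$. Then $E$ is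
tame.
\end{lemma}

\begin{proof}
Choose entire functions $h,g$ with $h(b_j)=j-a_j$ and $g(j)=-b_j$. The automorphisms $(z_1+h(z_2),z_2)$ and
$(z_1,z_2+g(z_1))$, applied in this order, send
\[
(a_j,b_j)\mapsto(j,b_j)\mapsto(j,0).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(i)]
Enumerate $E=\{(a_j,b_j)\}_{j\ge1}$ without repetition, with $a_j\in D$. Since $D$ is bounded and $E$ is
discrete, $|b_j|\to\infty$. Only distinctness of the $b_j$ may fail. For $c\in\mathbf C$ put $b_j'=b_j+ca_j$.
For $j\ne k$ the equation $b_j'=b_k'$ holds for exactly one $c$ if $a_j\ne a_k$ and for none if $a_j=a_k$. So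
outside a countable set of $c$ the numbers $b'_j$ are distinct. Fix such a $c$. Still $|b_j'|\to\infty$, because
the $a_j$ are bounded. The automorphism $(z_1,z_2+cz_1)$ carries $E$ to $\{(a_j,b_j')\}$, which is tame by
Lemma~\ref{lem:shear}.
\end{proof}

\section{Rigid sets without a constraint}\label{sec:free}

Here we construct a rigid set somewhere in $\mathbf C^n$; this is the case $u\equiv1$ of
Theorem~\ref{thm:B}. The idea is to place a very fine finite net in each shell $2j\le|w|\le2j+1$. A map that
omits the nets, that is bounded by $2j+3$ on a slightly larger ball, and whose Jacobian is not too small at the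
origin, then cannot cross the $j$th shell on a slightly smaller ball. Repeating this improves the bound shell by
shell. The only point to arrange is that the fineness of the nets can be fixed in advance, independently of the
map. This will come from compactness and the following standard fact.

\begin{lemma}\label{lem:stable}
Let $\Omega\subset\mathbf C^n$ be open, let $H_m\to H$ be a locally uniformly convergent sequence of
holomorphic maps $\Omega\to\mathbf C^n$, and let $q\in\Omega$ with $JH(q)\ne0$. Then there is $\kappa>0$ such
that $B(H(q),\kappa)\subset H_m(\Omega)$ for all large $m$.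
\end{lemma}

\begin{proof}
Put $w=H(q)$. By the inverse function theorem there is a closed ball $b\subset\Omega$ centered at $q$ on
which $H$ is injective with $JH\ne0$. Let $2\kappa=\min_{\partial b}|H-w|>0$. For large $m$ we have
$|H_m-H|<\kappa$ on $b$. If $|w'-w|<\kappa$, then on $\partial b$
\[
|(H_m-w')-(H-w)|<2\kappa\le|H-w|,
\]
so $(1-\tau)(H-w)+\tau(H_m-w')$ has no zero on $\partial b$ for $0\le\tau\le1$. The Brouwer degree of $H-w$ on
$b$ at the value $0$ is $1$, so by homotopy invariance that of $H_m-w'$ is $1$ as well, and $H_m-w'$ has a
zero in $b$.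
\end{proof}

\begin{proposition}\label{prop:free}
There is a discrete rigid set in $\mathbf C^n$.
\end{proposition}

\begin{proof}
Let $R_j=1-2^{-j}$ and $S_j=\{2j\le|w|\le2j+1\}$ for $j\ge1$.

\smallskip
\emph{Claim.} There is $\varepsilon_j>0$ such that, whenever $G:B(0,R_{j+1})\to\mathbf C^n$ is holomorphic with
$|G|\le2j+3$ and $|JG(0)|\ge\frac1j$, and $|G(p)|=2j+\frac12$ for some $p\in B(0,R_j)$, the image of $G$
contains a ball $B(w,\varepsilon_j)$ with $w\in S_j$.

\smallskip
Otherwise there are $G_m$ and $p_m$ satisfying the hypotheses for which the conclusion fails with radius $\frac1m$. By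
Montel's theorem we may assume $G_m\to G$ locally uniformly and $p_m\to p$ with $|p|\le R_j<R_{j+1}$. Then
$|G(p)|=2j+\frac12$ and $|JG(0)|\ge\frac1j$. Hence $JG\not\equiv0$, and there is $q$ near $p$ with $JG(q)\ne0$
and $2j<|G(q)|<2j+1$. By Lemma~\ref{lem:stable} there is $\kappa>0$ such that the image of $G_m$ contains
$B(G(q),\kappa)$ for large $m$, a contradiction once $\frac1m<\kappa$. This proves the claim.

\smallskip
Let $E_j\subset S_j$ be a finite set such that every point of $S_j$ is at distance less than $\varepsilon_j$ from
$E_j$, and let $E=\bigcup_jE_j$. This set is discrete. Suppose $F:\mathbf C^n\to\mathbf C^n\setminus E$ is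
holomorphic and $JF\not\equiv0$. After a translation in the source we may assume $JF(0)\ne0$. Choose $j_0\ge1$ with
$|F(0)|<2j_0+\frac12$ and $|JF(0)|\ge\frac1{j_0}$. For $R\ge1$ let $G(z)=F(Rz)$, $z\in\mathbb B$. Then
$G(0)=F(0)$ and $|JG(0)|=R^n|JF(0)|\ge\frac1{j_0}$, so $G(0)$ and $JG(0)$ satisfy the same bounds for every $R$.

If $j\ge j_0$ and $|G|\le2j+3$ on $B(0,R_{j+1})$, then $|G|<2j+\frac12$ on $B(0,R_j)$. Indeed, otherwise
$|G(p)|=2j+\frac12$ for some $p\in B(0,R_j)$ by connectedness, and the claim gives a ball in $G(\mathbb B)$ that
contains a point of $E_j$, although $G$ omits $E$. Now $G$ is bounded on $\mathbb B$, so $|G|\le2m+1$ for some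
$m>j_0$. Since $2m+1=2(m-1)+3$, we may apply this implication for $j=m-1,m-2,\dots,j_0$ and get $|G|\le2j_0+1$ on
$B(0,R_{j_0})$. Thus $|F|\le2j_0+1$ on $B(0,RR_{j_0})$ for every $R\ge1$. So $F$ is bounded, hence constant, a
contradiction.
\end{proof}

The descent starts at a level $m$ that depends on $F$ and $R$, but ends at $j_0$, which does not depend on $R$. The loss
of domain from $R_{j+1}$ to $R_j$ at each step is harmless because $R_j\ge\frac12$ for all $j$.

\section{Room around the points of a superlevel set}\label{sec:room}

Now let $u$ be a continuous psh function on $\mathbf C^n$, fixed from here through Section~\ref{sec:construction}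
and the proof of Theorem~\ref{thm:B}, and require $E\subset\{u>0\}$. Nets can be placed only in the part of a shell
where $u>0$. A map $G$ may cross the shell where $u\circ G\le0$ without being noticed, and it may be huge beyond. So
we try to control $G$ only on the component $W_j$ containing $0$ of
\[
\{z\in B(0,R_j):u(G(z))>s_j\},
\]
where the levels $s_j>0$ decrease with $j$ and stay below $u(G(0))$, so that $W_j\subset W_{j+1}$. Compared with
Section~\ref{sec:free}, two things no longer come for free.

\emph{Room.} There, each point of $B(0,R_j)$ had distance at least $R_{j+1}-R_j$ from the boundary of the set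
where $G$ was assumed bounded. Now $W_{j+1}$ also has boundary points where $u\circ G=s_{j+1}$, and we need a
lower bound, independent of $G$, for the distance from $W_j$ to them.

\emph{Connection.} The set $W_j$ depends on $G$ and may be thin and winding, so Montel's theorem has no fixed
domain to act on when we pass information about $JG$ from $0$ to the crossing point.

This section deals with room. The following case shows why there is hope. Let $u(z)=|z_1|-1$, assume $|G|\le M$ on
$W_{j+1}$, and consider a disc of radius $r$ in a complex line, centered at a point of $W_j$ and contained in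
$B(0,R_{j+1})$. Suppose that on this disc, with coordinate $\zeta$, $|\zeta|<r$, the first component of $G$ is
$g_1(\zeta)=1+s-K\zeta$ with $K>0$ and $s>s_j$. Put $s'=s_{j+1}$. The level $u\circ G=s'$ is reached only for
$|\zeta|\ge(s-s')/K$, which could be tiny if $K$ is large. But on the segment $\zeta\in(-r,0]$ we have
$g_1\ge1+s$, so this segment lies in $W_{j+1}$, where $|G|\le M$. Hence $1+s+Kr\le M$, so $K\le M/r$, and the
level $s'$ is reached only for $|\zeta|\ge r(s-s')/M$. In general the reason is potential theoretic: a subharmonic
function with values in $[0,1]$ cannot be appreciably positive at a point if its zero set meets all circles about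
that point over a wide range of radii.

\begin{lemma}\label{lem:circles}
Let $v:\mathbb D\to[0,1]$ be continuous and subharmonic, let $0<\rho_0<\frac12$, and suppose that $Z=v^{-1}(0)$
meets every circle $|\zeta|=t$ with $\rho_0<t<\frac12$. Then
\[
v(0)\le\frac{C}{P_0+C},\qquad C=\frac{\pi^2}3,\qquad
P_0=\int_{\rho_0}^{1/2}\log\frac1t\,\frac{dt}t=\tfrac12\bigl(\log^2\tfrac1{\rho_0}-\log^22\bigr).
\]
\end{lemma}

The bound tends to $0$ as $\rho_0\to0$; this is how it will be used.

\begin{proof}
We may assume $v(0)>0$, so $0\notin Z$. The idea is to build a positive harmonic function $p$ on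
$\mathbb D\setminus Z$ that vanishes on $\partial\mathbb D$ and whose value at $0$ is nearly as large as its
supremum. We take an average of Green functions with one pole on each circle. The weight $dt/t$ is
invariant under scaling, and for this reason the supremum exceeds $p(0)$ by at most a constant independent of
$\rho_0$.

For $t\in I=(\rho_0,\frac12)$ let $\theta(t)=\min\{\theta\in[0,2\pi]:te^{i\theta}\in Z\}$ and
$\zeta(t)=te^{i\theta(t)}\in Z$. If $t_k\to t$ in $I$ and $\theta(t_k)\to\theta^*$, then $te^{i\theta^*}\in Z$
because $Z$ is closed in $\mathbb D$, so $\theta(t)\le\theta^*$. Thus $\theta$ is lower semicontinuous, hence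
Borel, and we may define
\[
p(\zeta)=\int_I\log\left|\frac{1-\overline{\zeta(t)}\,\zeta}{\zeta-\zeta(t)}\right|\frac{dt}t\ \ge0 .
\]
The closure of $\{\zeta(t):t\in I\}$ is contained in $Z\cap\{\rho_0\le|\zeta|\le\frac12\}$. So $p$ is
continuous on $\mathbb D\setminus Z$ and, by Fubini's theorem and the mean value property, harmonic there. As
$|\zeta|\to1$ the integrand tends to $0$ uniformly in $t$, hence $p(\zeta)\to0$. Also $p(0)=P_0$.

\emph{Upper bound.} Let $x=|\zeta|>0$. Since
\[
\left|\frac{\zeta-\zeta(t)}{1-\overline{\zeta(t)}\zeta}\right|\ge\frac{|x-t|}{1-xt}\ge|x-t|,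
\]
the integrand is, for $t\ne x$, at most
\[
\log\frac1{|x-t|}=\log\frac1{\max(x,t)}+k\Bigl(\frac tx\Bigr)\le\log\frac1t+k\Bigl(\frac tx\Bigr),
\qquad k(y)=-\log\bigl(1-\min(y,1/y)\bigr).
\]
The substitution $y\mapsto1/y$ on $(1,\infty)$ and the series $-\log(1-y)=\sum_{l\ge1}y^l/l$ give
\[
\int_0^\infty k(y)\,\frac{dy}y=2\int_0^1-\log(1-y)\,\frac{dy}y=2\sum_{l\ge1}\frac1{l^2}=\frac{\pi^2}3=C .
\]
Hence $p\le P_0+C$ on $\mathbb D$.

\emph{Comparison.} The function $h=v-1+\frac{p}{P_0+C}$ is subharmonic on the open set $\mathbb D\setminus Z$,
whose boundary is contained in $\partial\mathbb D\cup Z$. At points of $\partial\mathbb D$ its upper limit is at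
most $0$, because $v\le1$ and $p\to0$. At points of $Z$ its upper limit is at most $0$, because $v\to0$ and
$p\le P_0+C$. By the maximum principle $h\le0$ on $\mathbb D\setminus Z$. At $0$ this reads
$v(0)\le1-\frac{P_0}{P_0+C}=\frac C{P_0+C}$.
\end{proof}

To apply this to $u\circ G$ we must discard the parts of the superlevel set that lie outside the chosen component.

\begin{lemma}\label{lem:glue}
Let $f$ be continuous and psh on an open set $\Omega\subset\mathbf C^n$, let $s\in\mathbf R$, and let $W$ be a
component of $\{f>s\}$. The function $\hat f$ equal to $f$ on $W$ and to $s$ on $\Omega\setminus W$ is continuous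
and psh on $\Omega$, and $\hat f>s$ exactly on $W$.
\end{lemma}

\begin{proof}
The set $W$ is open. A boundary point $b\in\Omega$ of $W$ is not in $\{f>s\}$, since otherwise a small ball around
$b$ would lie in $\{f>s\}$ and meet $W$, hence lie in $W$. So $f(b)=s$ by continuity, and $\hat f$ is continuous.
The submean value inequality on small circles in complex lines holds at points of $W$, where $\hat f=f$ nearby, and
at points off $W$, where $\hat f$ attains its minimum $s$.
\end{proof}

\begin{lemma}\label{lem:room}
Given $M\ge1$, $r\in(0,1)$ and $\delta>0$, there is $\rho=\rho(M,r,\delta)\in(0,1)$, depending also on $u$, with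
the following property. Let $G:\mathbb B\to\mathbf C^n$ be holomorphic, let $0<R<R'\le1$ with $R'-R\ge r$, let
$s>s'>0$ with $s-s'\ge\delta$, and let $u(G(0))>s$. Let $W'$ be the component containing $0$ of
$\{z\in B(0,R'):u(G(z))>s'\}$ and $W$ the component containing $0$ of $\{z\in B(0,R):u(G(z))>s\}$. If
$|G|\le M$ on $W'$, then $B(q,\rho)\subset W'$ for every $q\in W$.
\end{lemma}

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=1.15]
\draw (0,0) circle (2);
\fill[gray!50] (1.35,0.55) ellipse (0.35 and 0.25);
\fill[gray!50] (-1.4,-0.6) ellipse (0.3 and 0.4);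
\fill[gray!50] (-0.3,0.45) ellipse (0.16 and 0.1);
\fill[gray!50] (0.35,-1.5) ellipse (0.4 and 0.2);
\draw[thick,dashed] (0,0) circle (0.85);
\draw[dotted,thick] (0,0) circle (0.22);
\fill (0,0) circle (0.04);
\node[right] at (0.2,-0.12) {$q$};
\draw (0.736,-0.425) -- (2.3,-0.9);
\node[right] at (2.3,-0.9) {$|G|\le M$ here};
\end{tikzpicture}
\caption{A disc of radius $r$ about a point $q\in W$ in a complex line. Shaded: the complement of $W'$, where no
bound on $G$ is assumed. Since $u\circ G$ exceeds the level $s'$ appreciably at $q$, Lemma~\ref{lem:circles} gives a circle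
about $q$ (dashed), larger than the dotted one of radius $r\rho_0$, that misses the shaded set. By
the maximum principle $|G|\le M$ inside the dashed circle too, including any shaded island there.}
\label{fig:circle}
\end{figure}

\begin{proof}
Clearly $W\subset W'$. Apply Lemma~\ref{lem:glue} to $f=u\circ G-s'$ on $B(0,R')$ at the level $0$. It gives a
continuous psh function $\hat u\ge0$ on $B(0,R')$, positive exactly on $W'$ and equal to $u\circ G-s'$ there.
Since $|G|\le M$ on $W'$, we have $\hat u\le\Lambda:=1+\max_{|w|\le M}u^+(w)$, where $u^+=\max(u,0)$.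

\emph{Step 1: $|G|$ is bounded near $q$.} Fix $q\in W$ and a unit vector $e$, and let
$v(\zeta)=\hat u(q+r\zeta e)/\Lambda$ for $\zeta\in\mathbb D$. This is defined, because $|q|+r<R+r\le R'$. Then $v$ is
continuous and subharmonic with values in $[0,1]$, and $v(0)=(u(G(q))-s')/\Lambda>\delta/\Lambda$. Choose
$\rho_0\in(0,\frac12)$, depending only on $\delta/\Lambda$, so that $C/(P_0+C)<\delta/\Lambda$ in the notation
of Lemma~\ref{lem:circles}. By that lemma there is $t\in(\rho_0,\frac12)$ such that $v$ has no zero on
$|\zeta|=t$. So the circle $\{q+r\zeta e:|\zeta|=t\}$ lies in $W'$, where $|G|\le M$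
(Figure~\ref{fig:circle}). The disc it bounds may leave $W'$, but it lies in $\mathbb B$, where $G$ is holomorphic.
By the maximum principle $|G(q+r\zeta e)|\le M$ for $|\zeta|\le t$, in particular for $|\zeta|\le\rho_0$. Here $t$
may depend on $e$, but $\rho_0$ does not. Since $e$ was arbitrary, $|G|\le M$ on $B(q,r\rho_0)$.

\emph{Step 2: $u\circ G$ stays above $s'$ near $q$.} By the Schwarz lemma on complex lines through $q$, applied
to $G-G(q)$, which is bounded by $2M$ on $B(q,r\rho_0)$, we have $|G(z)-G(q)|\le2M|z-q|/(r\rho_0)$ on this ball.
By uniform continuity there is $\eta>0$, depending only on $u,M,\delta$, such that $|u(w)-u(w')|<\delta$ whenever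
$|w|,|w'|\le M$ and $|w-w'|<\eta$. Put
\[
\rho=\min\Bigl(r\rho_0,\ \frac{\eta\, r\rho_0}{2M}\Bigr).
\]
On $B(q,\rho)\subset B(0,R')$ we get $u\circ G>u(G(q))-\delta>s-\delta\ge s'$. This ball is connected and
contains $q\in W'$, so it lies in $W'$.
\end{proof}

\section{Chains of balls}\label{sec:chains}

We now replace the compactness claim in Section~\ref{sec:free} by one that works along chains of balls of
fixed radius. Only the number of balls has to be bounded in advance; their positions may vary with the map. For $j\ge1$
put
\[
A_j=\Bigl\{w\in\mathbf C^n:\ 2j\le|w|\le2j+1,\ u(w)\ge\frac1{4j}\Bigr\},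
\]
a compact, possibly empty, subset of $\{u>0\}$.

\begin{lemma}\label{lem:chain}
Let $j,N\ge1$ be integers, $M>0$ and $\rho\in(0,1)$. There is $\varepsilon=\varepsilon(j,N,M,\rho)>0$, depending
also on $u$, with the following property. Let $G:\mathbb B\to\mathbf C^n$ be holomorphic and let
$x_0=0,x_1,\dots,x_k=p$, $k\le N$, be points such that
\begin{gather*}
B(x_i,\rho)\subset\mathbb B\ \text{ and }\ |G|\le M\text{ on }B(x_i,\rho)\quad(0\le i\le k),\qquad
|x_i-x_{i-1}|<\tfrac\rho2\quad(1\le i\le k),\\
|JG(0)|\ge\tfrac1j,\qquad |G(p)|=2j+\tfrac12,\qquad u(G(p))\ge\tfrac1{2j}.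
\end{gather*}
Then $G(\mathbb B)$ contains a ball $B(w,\varepsilon)$ with $w\in A_j$.
\end{lemma}

\begin{proof}
Otherwise, for each $m$ there are a map $G_m$ and points $x_0^m,\dots,x_k^m$ satisfying the hypotheses for which
the conclusion fails with $\varepsilon=\frac1m$. Passing to a subsequence we may assume that $k$ does not depend
on $m$ and that $x_i^m-x_{i-1}^m\to d_i$, where $|d_i|\le\frac\rho2$. The maps
\[
H_i^m(z)=G_m(x_i^m+z),\qquad z\in B(0,\rho),\quad 0\le i\le k,
\]
are bounded by $M$. By Montel's theorem we may also assume that $H_i^m\to H_i$ locally uniformly on $B(0,\rho)$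
for each $i$.

\emph{The Jacobians do not vanish identically.} We have $|JH_0(0)|\ge\frac1j$. Let $i\ge1$ and suppose
$JH_{i-1}\not\equiv0$. For $z\in B(0,\frac\rho2)$ both $z+x_i^m-x_{i-1}^m$ and $z+d_i$ lie in $B(0,\rho)$, and
\[
H_i^m(z)=H_{i-1}^m(z+x_i^m-x_{i-1}^m).
\]
Letting $m\to\infty$ we get $H_i(z)=H_{i-1}(z+d_i)$ on $B(0,\frac\rho2)$. By the identity theorem $JH_{i-1}$ does not vanish
identically on the nonempty open set $d_i+B(0,\frac\rho2)\subset B(0,\rho)$, so $JH_i\not\equiv0$. By induction
$JH_k\not\equiv0$.

\emph{Conclusion.} By continuity of $u$, $|H_k(0)|=2j+\frac12$ and $u(H_k(0))\ge\frac1{2j}>\frac1{4j}$. So there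
is $q$ near $0$ with $JH_k(q)\ne0$, $2j<|H_k(q)|<2j+1$ and $u(H_k(q))>\frac1{4j}$; in particular $w:=H_k(q)\in A_j$.
By Lemma~\ref{lem:stable}, $B(w,\kappa)\subset H_k^m(B(0,\rho))\subset G_m(\mathbb B)$ for some $\kappa>0$ and all
large $m$. This is a contradiction once $\frac1m<\kappa$.
\end{proof}

The length of the chains is controlled by counting volumes.

\begin{lemma}\label{lem:count}
Let $W\subset\mathbb B$ be open and connected, $0,p\in W$, and $\rho\in(0,1)$. There are points
$x_0=0,x_1,\dots,x_k=p$ of $W$ with $1\le k\le(16/\rho)^{2n}$ and $|x_i-x_{i-1}|<\frac\rho2$ for $1\le i\le k$.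
\end{lemma}

\begin{proof}
Let $Q\ni0$ be a maximal subset of $W$ whose points have mutual distances at least $\frac\rho4$. The balls
$B(x,\frac\rho8)$, $x\in Q$, are disjoint and contained in $B(0,2)$, so comparing volumes in real dimension $2n$ gives
$\#Q\le(16/\rho)^{2n}$. By maximality the open sets $B(x,\frac\rho4)\cap W$, $x\in Q$, cover $W$. Join $x,y\in Q$ by an
edge if these sets intersect; then $|x-y|<\frac\rho2$. The resulting graph is connected, since otherwise $W$ would be
a union of two disjoint nonempty open sets. Pick $x\in Q$ with $|x-p|<\frac\rho4$, take a path with distinct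
vertices in $Q$ from $0$ to $x$, and append $p$. This chain has at most $\#Q$ steps.
\end{proof}

\section{The construction and the barrier}\label{sec:construction}

All constants can now be fixed; they depend on $j$, $u$ and $n$ only. For $j\ge1$ set
\[
R_j=1-2^{-j},\qquad r_j=R_{j+1}-R_j=2^{-j-1},\qquad M_j=2j+3,\qquad \delta_j=\frac{2^{-j-2}}j,
\]
\[
\rho_j=\rho(M_j,r_j,\delta_j)\ \text{(Lemma~\ref{lem:room})},\qquad
N_j=\lceil(16/\rho_j)^{2n}\rceil,\qquad
\varepsilon_j=\varepsilon(j,N_j,M_j,\rho_j)\ \text{(Lemma~\ref{lem:chain})}.
\]
Let $E_j$ be a finite subset of the compact set $A_j$ such that every point of $A_j$ is at distance less than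
$\varepsilon_j$ from $E_j$ (with $E_j=\emptyset$ if $A_j=\emptyset$), and put
\[
E=\bigcup_{j\ge1}E_j .
\]
Since $E_j$ is finite and lies in $\{2j\le|w|\le2j+1\}$, the set $E$ is discrete. Also $E\subset\{u>0\}$.

The next proposition carries out the descent of Section~\ref{sec:free} on the components $W_j$. Its bound involves
$G$ only through three inequalities at the origin.

\begin{proposition}\label{prop:barrier}
Let $G:\mathbb B\to\mathbf C^n\setminus E$ be holomorphic and bounded, let $\sigma:=u(G(0))>0$, and let $j_0\ge1$
satisfy
\[
|G(0)|<2j_0+\tfrac12,\qquad |JG(0)|\ge\tfrac1{j_0},\qquad \sigma\ge\tfrac1{j_0}.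
\]
Put $s_j=\sigma(\frac12+2^{-j-1})$ and let $W_j$ be the component containing $0$ of
$\{z\in B(0,R_j):u(G(z))>s_j\}$. Then $|G|\le2j_0+1$ on $W_{j_0}$.
\end{proposition}

\begin{proof}
For $j\ge1$ we have $\frac\sigma2<s_j<\sigma$, so $0$ belongs to the superlevel set and $W_j$ is well defined. We show, for
$j\ge j_0$:
\begin{equation}\label{eq:step}
\text{if }|G|\le2j+3\text{ on }W_{j+1},\text{ then }|G|<2j+\tfrac12\text{ on }W_j .
\end{equation}
This suffices: $G$ is bounded, so $|G|\le2m+1=2(m-1)+3$ on $W_m$ for some $m>j_0$, and we apply \eqref{eq:step} for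
$j=m-1,m-2,\dots,j_0$.

Let $j\ge j_0$ and $|G|\le2j+3=M_j$ on $W_{j+1}$. The three assumptions on $j_0$ also hold with $j$ in place of
$j_0$. In particular $s_j-s_{j+1}=\sigma2^{-j-2}\ge\delta_j$. So Lemma~\ref{lem:room} applies with $R=R_j$, $R'=R_{j+1}$,
$s=s_j$, $s'=s_{j+1}$ and gives
\begin{equation}\label{eq:room}
B(x,\rho_j)\subset W_{j+1}\quad\text{and}\quad|G|\le M_j\text{ on }B(x,\rho_j),\qquad x\in W_j .
\end{equation}

Suppose $|G|<2j+\frac12$ fails somewhere on $W_j$. Since $W_j$ is connected and $|G(0)|<2j+\frac12$, there is
$p\in W_j$ with $|G(p)|=2j+\frac12$. As $p\in W_j$, also $u(G(p))>s_j>\frac\sigma2\ge\frac1{2j}$. Take a chain in $W_j$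
from $0$ to $p$ as in Lemma~\ref{lem:count} with $\rho=\rho_j$; it has at most $N_j$ steps. By \eqref{eq:room} all
hypotheses of Lemma~\ref{lem:chain} are satisfied. So $G(\mathbb B)$ contains a ball $B(w,\varepsilon_j)$ with
$w\in A_j$. This ball contains a point of $E_j\subset E$, contrary to $G(\mathbb B)\cap E=\emptyset$. This proves
\eqref{eq:step}.
\end{proof}

\section{Proof of Theorems \ref{thm:B} and \ref{thm:A}}\label{sec:proofs}

In Section~\ref{sec:free} the last step was Liouville's theorem for the map. Now $F$ will be bounded only on a
component of a superlevel set of $u\circ F$, and Liouville's theorem for psh functions takes over. Recall that a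
subharmonic function on $\mathbf C$ that is bounded above is constant.

\begin{proof}[Proof of Theorem~\ref{thm:B}, \textup{(b)}$\Rightarrow$\textup{(a)}]
Assume (b), let $E$ be the set of Section~\ref{sec:construction}, and suppose
$F:\mathbf C^n\to\mathbf C^n\setminus E$ is holomorphic with $JF\not\equiv0$. By (b) the map $F$ does not take all
its values in $\{u\le0\}$, so the open set $\{u\circ F>0\}$ is nonempty. The zero set of $JF$ has empty interior, so
there is $p$ with $\sigma:=u(F(p))>0$ and $JF(p)\ne0$. Choose $j_0\ge1$ with
\[
|F(p)|<2j_0+\tfrac12,\qquad|JF(p)|\ge\tfrac1{j_0},\qquad\sigma\ge\tfrac1{j_0}.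
\]

\emph{A bound for $F$ on a superlevel component.} For $R\ge1$ the map $G_R(z)=F(p+Rz)$ on $\mathbb B$ is bounded and
omits $E$, and $G_R(0)=F(p)$, $|JG_R(0)|=R^n|JF(p)|\ge\frac1{j_0}$. So Proposition~\ref{prop:barrier} applies
to $G_R$ with the same $j_0$ and $\sigma$ for all $R\ge1$. Put $s=s_{j_0}=\sigma(\frac12+2^{-j_0-1})\in(0,\sigma)$,
which does not depend on $R$. In terms of $F$, we get $|F|\le2j_0+1$ on the component containing $p$ of
$\{x\in B(p,RR_{j_0}):u(F(x))>s\}$.

Let $W$ be the component containing $p$ of $\{x\in\mathbf C^n:u(F(x))>s\}$. Any $q\in W$ is joined to $p$ by a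
compact path in $W$, which lies in $B(p,RR_{j_0})$ when $R$ is large. Hence $|F|\le2j_0+1$ on $W$.

\emph{Liouville.} Let $\hat u$ equal $u\circ F$ on $W$ and $s$ on $\mathbf C^n\setminus W$. By
Lemma~\ref{lem:glue} it is continuous and psh on $\mathbf C^n$. It is bounded above, because $u$ is bounded on
$\{|w|\le2j_0+1\}$. So $\hat u$ is constant on every complex line through $p$, and therefore
$\hat u\equiv\hat u(p)=\sigma>s$. Since $\hat u>s$ only on $W$, we get $W=\mathbf C^n$. Then $F$ is bounded, hence
constant, contradicting $JF(p)\ne0$. So $E$ is rigid.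
\end{proof}

Besides the final Liouville argument, plurisubharmonicity of $u$ was used only to obtain room in
Lemma~\ref{lem:room}. Condition (b) was used only to find the starting point $p$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $n=2$ and $u(z)=|z_1|-1$. We saw in the introduction that every holomorphic map
$\mathbf C^2\to\{|z_1|\le1\}$ is degenerate, so (b) holds and the set $E$ just constructed is rigid, with $|z_1|>1$ on
$E$. It is not tame by Lemma~\ref{lem:rigid}. That $E$ is infinite also follows from that lemma, or directly:
each $A_j$ contains $(2j+\frac12,0)$, so no $E_j$ is empty.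
\end{proof}

\section{Cylinders over open sets with a path to infinity}\label{sec:cyl}

To deduce Theorem~\ref{thm:C}(ii) from Theorem~\ref{thm:B} we look for a continuous subharmonic function
$u_0\ge0$ on $\mathbf C$ with $\emptyset\ne\{u_0>0\}\subset D$. There is none if $D$ is bounded: such a $u_0$ would be
bounded, hence constant by Liouville's theorem, hence $0$ because it vanishes off $D$. A path to infinity in $D$ is
enough: we thicken it to a Jordan domain with $\infty$ on its boundary and use a conformal map onto a half-plane.
Write $\hat{\mathbf C}=\mathbf C\cup\{\infty\}$ and recall the following facts.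
\begin{itemize}
\item A Hausdorff continuous image of a closed interval is arcwise connected.
\item (Schoenflies) A homeomorphism between two Jordan arcs in $\hat{\mathbf C}$ extends to a homeomorphism of
$\hat{\mathbf C}$.
\item (Riemann, Carath\'eodory) A component of the complement of a Jordan curve in $\hat{\mathbf C}$ admits a
conformal map onto the upper half-plane that extends to a homeomorphism of the closures in $\hat{\mathbf C}$, and
any given boundary point can be sent to $\infty$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:C}\textup{(ii)}]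
\emph{A Jordan domain in $D$.} The set $\gamma([0,\infty))\cup\{\infty\}$ is a continuous image of the closed
interval $[0,\infty]$, so it contains a Jordan arc $\alpha\subset D\cup\{\infty\}$ from $\gamma(0)$ to $\infty$.
There is a homeomorphism $T$ of $\hat{\mathbf C}$ with $T(\alpha)=[0,\infty]$ and $T(\infty)=\infty$. Then $T(D)$
is an open subset of $\mathbf C$ containing $[0,\infty)$. Choose $\delta>0$ with $[-\delta,0]\subset T(D)$ and put
\[
w(x)=\tfrac12\min\bigl(1,\ x+\delta,\ \operatorname{dist}(x,\mathbf C\setminus T(D))\bigr)\quad(x\ge-\delta),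
\qquad Q=\{x+iy:x>-\delta,\ |y|<w(x)\},
\]
where the distance is omitted if $T(D)=\mathbf C$. The function $w$ is continuous and bounded, $w(-\delta)=0$, and
$w>0$ on $(-\delta,\infty)$. Moreover $Q\subset T(D)$, because each point $x+iy\in Q$ is closer to $x$ than
$\mathbf C\setminus T(D)$ is. The boundary of $Q$ in $\hat{\mathbf C}$ consists of the graphs of $w$ and $-w$,
which meet only at $-\delta$, together with the point $\infty$; it is a Jordan curve. As $Q$ is connected and open, it is
a component of the complement of its boundary. Applying $T^{-1}$, we see that $D'=T^{-1}(Q)\subset D$ is a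
component of the complement of a Jordan curve in $\hat{\mathbf C}$ that passes through $\infty$.

\emph{The function.} Let $\psi$ be a conformal map of $D'$ onto the upper half-plane that extends to a
homeomorphism of the closures with $\psi(\infty)=\infty$. Put $u_0=\operatorname{Im}\psi$ on $D'$ and $u_0=0$ on
$\mathbf C\setminus D'$. At a finite boundary point of $D'$ the extension of $\psi$ has a finite real value, so
$u_0$ is continuous on $\mathbf C$. It is harmonic on $D'$ and takes its minimum $0$ off $D'$, so it is
subharmonic, and $\{u_0>0\}=D'\subset D$.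

\emph{Conclusion.} Let $u(z)=u_0(z_1)$, a continuous psh function on $\mathbf C^n$. If $F$ maps $\mathbf C^n$ into
$\{u\le0\}$, its first component $f$ omits the nonempty open set $D'$. For $a\in D'$ the entire function
$1/(f-a)$ is bounded, so $f$ is constant and $JF\equiv0$. Thus (b) of Theorem~\ref{thm:B} holds, and there is a
discrete rigid set $E\subset\{u>0\}\subset D\times\mathbf C^{n-1}$. By Lemma~\ref{lem:rigid} it is not tame.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Holomorphic Maps From $C^{n}$ To $C^{n}$},
\texttt{https://typeset.io/pdf/}\allowbreak\texttt{holomorphic-maps-from-n-to-n-}\allowbreak\texttt{1zx8y1h5mp.pdf}.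
\end{thebibliography}

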